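\title{Matsaev's conjecture fails for every $p\in(1,\infty)\setminus\{2\}$}

\begin{abstract}
Matsaev's conjecture asserts that $\|q(T)\|\le\|q(S)\|$ for every polynomial $q$ and every contraction $T$ on an $L_p$-space, where $S$ is the shift on $\ell_p(\mathbb Z)$. For each $p\in(1,\infty)\setminus\{2\}$ we construct a contraction on $\ell_p^4$ and a polynomial of degree at most $4$ that violate this inequality, so the conjecture holds exactly for $p\in\{1,2,\infty\}$. Near a constant function the $L_p$-norm is governed by a real quadratic form that weights real and imaginary parts differently. The shift keeps these parts apart, the contraction exchanges them, and the polynomial is built to detect the difference.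
\end{abstract}

\section{Introduction}\label{sec:intro}

An $L_p$-space is a complex space $L_p(\Omega,\mu)$ over an arbitrary measure space, a contraction is a linear operator of norm at most $1$, and $\|A\|_{\mathcal B(X)}$ is the norm of an operator $A$ on $X$. Let $S$ be the bilateral shift on $\ell_p(\mathbb Z)$, $(Sf)_n=f_{n-1}$. For $p\in[1,\infty]$, \emph{Matsaev's conjecture} asserts that every contraction $T$ on every $L_p$-space satisfies
\begin{equation}\label{eq:matsaev}
\|q(T)\|_{\mathcal B(L_p)}\le\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}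
\end{equation}
for all complex polynomials $q$. In other words, the shift should be extremal among $L_p$-contractions for the polynomial functional calculus.

Let $q(z)=\sum_{j=0}^d a_jz^j$, so that $q(S)$ is convolution with the sequence $(a_j)$. For $p=1$ and $p=\infty$ one has $\|q(S)\|=\sum_j|a_j|$ (test on the unit vector at $0$, respectively on a unimodular sequence with $a_jf_{-j}=|a_j|$), and this number bounds $\|q(T)\|$ for every contraction. For $p=2$ Parseval's identity gives $\|q(S)\|=\max_{|z|=1}|q(z)|$, and \eqref{eq:matsaev} is von Neumann's inequality for contractions on a Hilbert space. So the conjecture holds for $p\in\{1,2,\infty\}$. For the other exponents it holds at least for isometries.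

\begin{lemma}\label{lem:isometry}
Let $1\le p<\infty$. Every isometry $U$ of an $L_p$-space satisfies \eqref{eq:matsaev}. In particular $|q(\zeta)|\le\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}$ whenever $|\zeta|=1$.
\end{lemma}

\begin{proof}
Let $f\in L_p$ and $m>d$. Put $F_n=U^{m-n}f$ for $0\le n\le m$ and $F_n=0$ otherwise. For $d\le n\le m$ we have $\sum_ja_jF_{n-j}=U^{m-n}q(U)f$. Apply $q(S)$ to the sequence $(F_n(\omega))_n$ for each $\omega$ and integrate over $\omega$: this gives $(m-d+1)\|q(U)f\|_p^p\le\|q(S)\|^p(m+1)\|f\|_p^p$. Let $m\to\infty$. For the last claim take $U$ to be multiplication by $\zeta$ on the one-dimensional space $\mathbb C$.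
\end{proof}

This evidence suggests a positive answer. However, for $p=4$ the conjecture fails: S.~W.~Drury found a $2\times2$ matrix counterexample. The problem of deciding the conjecture for each $p\in(1,\infty)\setminus\{2,4\}$ is posed in \cite{Ulm}. We show that it fails for all of these exponents; the argument covers $p=4$ as well.

We identify $\ell_p^4$ with the complex functions on $\{\pm1\}^2$ under counting measure, and write $\varepsilon_1,\varepsilon_2$ for the coordinate functions. For $\lambda\in\mathbb C$ let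
\begin{equation}\label{eq:T}
(T_\lambda f)(\varepsilon_1,\varepsilon_2)=\frac{1+\lambda}2\,f(\varepsilon_2,\varepsilon_1)+\frac{1-\lambda}2\,f(\varepsilon_2,-\varepsilon_1).
\end{equation}
For $p>2$ put
\begin{equation}\label{eq:parameters}
\kappa=\sqrt{p-1},\qquad \lambda=-\frac i\kappa,\qquad \theta\in\Big(0,\frac\pi2\Big)\ \text{ with }\ \cos\theta=\frac{p-2}p,\quad\sin\theta=\frac{2\kappa}p,
\end{equation}
which is consistent because $(p-2)^2+4(p-1)=p^2$. For real $C$ let $\psi=C\psi_1+\frac12\psi_2+\psi_3$ be the Laurent polynomial with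
\begin{equation}\label{eq:psi}
\begin{gathered}
\psi_1(z)=e^{-i\theta}(2-z^2-z^{-2}),\qquad \psi_2(z)=2-z-z^{-1},\\
\psi_3(z)=2i(z-z^{-1})-i(z^2-z^{-2})=i(z-z^{-1})(2-z-z^{-1}).
\end{gathered}
\end{equation}

\begin{theorem}\label{thm:main}
Let $p\in(1,\infty)\setminus\{2\}$. There are a contraction $T$ on $\ell_p^4$ and a polynomial $q$ of degree at most $4$ with
\[
\|q(T)\|_{\mathcal B(\ell_p^4)}>\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}.
\]
For $p>2$ one can take $T=T_\lambda$ with $\lambda=-i/\kappa$ and $q(z)=z^2(1-t\psi(z))$, with $C=C(p)$ large enough and $t=t(p)>0$ small enough.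
\end{theorem}

\begin{corollary}\label{cor:iff}
Matsaev's conjecture holds if and only if $p\in\{1,2,\infty\}$.
\end{corollary}

The failure is robust: it occurs on every $L_p$-space that is not too small, for strict contractions, and for operators that are contractive on a whole interval of exponents. We write $p'=p/(p-1)$ for the conjugate exponent.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(1)] Let $p\in(1,\infty)\setminus\{2\}$. On every space $L_p(\Omega,\mu)$ of dimension at least $4$ there is an operator $T$ with $\|T\|<1$ that violates \eqref{eq:matsaev} with a polynomial of degree at most $4$.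
\item[(2)] For every $s\in(2,\infty)$ there are $p>s$ and an operator $T$ on functions on a four-point set with counting measure such that $T$ is a contraction on $\ell_r^4$ for all $r\in[p',p]$, but $\|q(T)\|_{\mathcal B(\ell_s^4)}>\|q(S)\|_{\mathcal B(\ell_s(\mathbb Z))}$ for some polynomial $q$ of degree at most $4$.
\end{enumerate}
\end{theorem}

For $p>2$ we prove $\|q(T)\|>1\ge\|q(S)\|$. A single test function gives the lower bound. The upper bound is the main difficulty, since the easy estimates $\max_{|z|=1}|q(z)|\le\|q(S)\|\le\sum_j|a_j|$ leave a wide gap. Section~\ref{sec:calculus} collects the second-order calculus of $|z|^p$. Section~\ref{sec:model} solves a quadratic model of the problem, in which $T$ and $\psi$ can be found by hand. Section~\ref{sec:T} proves the statements about $T$, Sections~\ref{sec:pointwise} and~\ref{sec:S} prove the bound for the shift, and Section~\ref{sec:final} deduces the theorems. In Sections~\ref{sec:calculus}--\ref{sec:S} the exponent $p>2$ is fixed, the notation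 \eqref{eq:parameters}, \eqref{eq:psi} is in force, and $T=T_\lambda$ with $\lambda=-i/\kappa$. Note that $\kappa>1$.

\section{Second-order calculus for $|z|^p$}\label{sec:calculus}

Write $u_{\mathrm r},u_{\mathrm i}$ for the real and imaginary parts of $u\in\mathbb C$. Let $J(w)=|w|^{p-2}w$. This map is the gradient of $|w|^p/p$, in the sense that $\frac{d}{ds}|a+sb|^p=p\operatorname{Re}\big(b\,\overline{J(a+sb)}\big)$. It is smooth on $\mathbb C\setminus\{0\}$ as a map of $\mathbb R^2$, and $J(cw)=|c|^{p-2}c\,J(w)$ for $c\in\mathbb C$. Since $|1+u|^{p-2}=1+(p-2)u_{\mathrm r}+O(|u|^2)$, we have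
\begin{equation}\label{eq:L}
J(1+u)=1+Lu+O(|u|^2),\qquad Lu=\kappa^2u_{\mathrm r}+iu_{\mathrm i}.
\end{equation}
The map $L$ is real-linear but not complex-linear. It defines a real inner product and a quadratic form on $\mathbb C$:
\[
[u,v]=\operatorname{Re}\big(u\,\overline{Lv}\big)=\kappa^2u_{\mathrm r}v_{\mathrm r}+u_{\mathrm i}v_{\mathrm i},\qquad Q(u)=[u,u],\qquad |u|^2\le Q(u)\le\kappa^2|u|^2 .
\]
For $w=|w|e^{i\phi}\ne0$ the identity $J(w+h)=|w|^{p-2}w\,J(1+h/w)$ gives the derivative $DJ(w)h=|w|^{p-2}e^{i\phi}L(e^{-i\phi}h)$, and hence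
\begin{equation}\label{eq:DJ}
h\,\overline{DJ(w)h}=|w|^{p-2}\,g\,\overline{Lg},\qquad g=e^{-i\phi}h .
\end{equation}
Because $p>2$, we have $J(h)=o(|h|)$ and $DJ(w)\to0$ as $w\to0$, so $J$ is $C^1$ on all of $\mathbb C$ with $DJ(0)=0$.

\begin{lemma}\label{lem:taylor}
For $a,b\in\mathbb C$,
\begin{equation}\label{eq:taylor}
|a+b|^p\le|a|^p+p\operatorname{Re}\big(b\,\overline{Ja}\big)+\frac{p(p-1)}2\,|b|^2(|a|+|b|)^{p-2},
\end{equation}
and as $u\to0$,
\begin{equation}\label{eq:expansion}
|1+u|^p=1+p\,u_{\mathrm r}+\frac p2\,Q(u)+O(|u|^3).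
\end{equation}
\end{lemma}

\begin{proof}
The function $s\mapsto|a+sb|^p$ is $C^2$. By \eqref{eq:DJ} its second derivative at a point where $w=a+sb\neq0$ is $p|w|^{p-2}Q(g)$ with $|g|=|b|$, and it vanishes where $w=0$. For $s\in[0,1]$ it is therefore at most $p(p-1)|b|^2(|a|+|b|)^{p-2}$, and Taylor's formula gives \eqref{eq:taylor}. For $a=1$, $b=u$, $s=0$ the first two derivatives are $pu_{\mathrm r}$ and $pQ(u)$, which gives \eqref{eq:expansion}.
\end{proof}

So $Q$ is the Hessian of $|z|^p/p$ at $1$: a perturbation of the modulus costs $\kappa^2$ times as much as a perturbation of the phase. For $p=2$ the form $Q$ would be $|u|^2$, which is invariant under rotation. The angle $\theta$ measures how far $Q$ is from that. Multiplying out, $g\,\overline{Lg}=Q(g)+i(p-2)g_{\mathrm r}g_{\mathrm i}$, so for real $\vartheta$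
\[
[e^{-i\vartheta}g,g]=\cos\vartheta\,(\kappa^2g_{\mathrm r}^2+g_{\mathrm i}^2)+(p-2)\sin\vartheta\,g_{\mathrm r}g_{\mathrm i}.
\]
For $|\vartheta|<\pi/2$ this form is nonnegative if and only if $(p-2)^2\sin^2\vartheta\le4\kappa^2\cos^2\vartheta$, that is, $|\vartheta|\le\theta$. At the critical angle it degenerates to a square:
\begin{equation}\label{eq:square}
[e^{-i\theta}g,g]=\frac{p-2}p\,\xi(g)^2,\qquad \xi(g)=\kappa g_{\mathrm r}+g_{\mathrm i}.
\end{equation}
We also record that $e^{i\theta}=(\kappa^2-1+2i\kappa)/p=(\kappa+i)^2/p$.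

\section{The quadratic model}\label{sec:model}

\subsection*{The strategy}
We look for $q(z)=z^2(1-t\psi(z))$, where $\psi(z)=\sum_{|j|\le2}b_jz^j$ and $\psi(1)=0$. Since $S$ is an invertible isometry, $\|q(S)\|=\|1-t\psi(S)\|$. The derivative of $\|(1-t\psi(S))f\|_p^p$ at $t=0$ is $-p\,\mathcal A(f)$, where
\begin{equation}\label{eq:A}
\mathcal A(f)=\operatorname{Re}\sum_n(\psi(S)f)_n\,\overline{J(f_n)} .
\end{equation}
So we want $\mathcal A(f)\ge0$ for all $f$, with a margin that absorbs the terms of order $t^2$. For $T$ we want the opposite sign at one function $T^2f$ whose norm is almost that of $f$.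

Both requirements can be examined near the constant function $1$, which $S$ and $T$ fix. If $f=1+\delta h$ with $h$ finitely supported, then $\psi(S)f=\delta\psi(S)h$ and $\sum_n(\psi(S)h)_n=\psi(1)\sum_nh_n=0$, so \eqref{eq:L} gives $\mathcal A(f)=\delta^2[\psi(S)h,h]+O(\delta^3)$, where $[g,h]=\sum_n[g_n,h_n]$. The \emph{quadratic model} asks for $\psi$ with $[\psi(S)h,h]\ge0$ for all such $h$, while the same form is negative for $T$.

\subsection*{The operator}
On $\{\pm1\}^2$ let $\mathbb E$ be the average over the four points, and put $[g,h]=\mathbb E\,[g(\cdot),h(\cdot)]$, $Q(h)=[h,h]$ for functions $g,h$. From \eqref{eq:T},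
\[
T1=1,\qquad T\varepsilon_1=\varepsilon_2,\qquad T\varepsilon_2=\lambda\varepsilon_1 .
\]
Thus $T$ is invertible on $M=\operatorname{span}_{\mathbb C}(\varepsilon_1,\varepsilon_2)$, and $T^2=\lambda$ there. The value of $\lambda$ is chosen so that multiplication by $\lambda$ turns the imaginary axis into the real axis without loss: $Q(\lambda u)=u_{\mathrm i}^2+\kappa^{-2}u_{\mathrm r}^2\le Q(u)$, with equality exactly for imaginary $u$. Put
\[
h_0=i\varepsilon_1,\qquad h_2=T^2h_0=\kappa^{-1}\varepsilon_1,\qquad\text{so that}\qquad Q(h_0)=Q(h_2)=1 .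
\]

\begin{lemma}\label{lem:modelT}
We have $[\psi_1(T)h_2,h_2]=0$, $[\psi_2(T)h_2,h_2]=2$, $[\psi_3(T)h_2,h_2]=-(\kappa+\kappa^{-1})$. Hence $[\psi(T)h_2,h_2]=1-\kappa-\kappa^{-1}\le-1$ for every real $C$.
\end{lemma}

\begin{proof}
Since $h_2$ is real, $[ch_2,h_2]=\operatorname{Re}c$ for $c\in\mathbb C$, and $[c\varepsilon_2,h_2]=\kappa c_{\mathrm r}\,\mathbb E\varepsilon_1\varepsilon_2=0$. The functions $T^{\pm1}h_2$ are multiples of $\varepsilon_2$ and $T^{\pm2}h_2=\lambda^{\pm1}h_2$. Therefore
\begin{equation}\label{eq:even}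
\Big[\sum_{|j|\le2}b_jT^jh_2,\;h_2\Big]=\operatorname{Re}\big(b_0+b_2\lambda+b_{-2}\lambda^{-1}\big).
\end{equation}
For $\psi_2$ this is $2$. For $\psi_3$, since $\lambda^{-1}=i\kappa$, it is $\operatorname{Re}(-i\lambda+i\lambda^{-1})=-\kappa^{-1}-\kappa$. For $\psi_1$ we compute
\[
2-\lambda-\lambda^{-1}=-\frac{(1-\lambda)^2}\lambda=-\frac i\kappa(\kappa+i)^2=-\frac{ip}\kappa\,e^{i\theta},
\]
so $e^{-i\theta}(2-\lambda-\lambda^{-1})=-ip/\kappa$ is purely imaginary.
\end{proof}

\subsection*{The three blocks of $\psi$}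
Formula \eqref{eq:even} explains the shape of $\psi$. The negative contribution comes from the term $-i(z^2-z^{-2})$. On the side of the shift there is an obvious constraint: if $\|1-t\psi(S)\|\le1$, then $|1-t\psi(\zeta)|\le1$ on the unit circle by Lemma~\ref{lem:isometry}, so $\operatorname{Re}\psi\ge0$ there. At $z=e^{i\omega}$ the term $-i(z^2-z^{-2})$ equals $2\sin2\omega$. It changes sign to first order at $\omega=0$, and no term with a double zero at $z=1$ can compensate for that. But odd powers of $z$ do not appear in \eqref{eq:even}, so we may add $2i(z-z^{-1})=-4\sin\omega$ at no cost. The sum is $\psi_3=-4\sin\omega\,(1-\cos\omega)$, with a triple zero at $z=1$. This is why $T$ contains a swap of two coordinates and lives on four points: the swap makes the odd powers free.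

The block $\psi_2=2-2\cos\omega$ is the discrete Laplacian. It provides the margin, but it costs $2$ per unit in Lemma~\ref{lem:modelT}, so its coefficient must stay below $(\kappa+\kappa^{-1})/2$; the value $\frac12$ works for all $p$. That much is not enough to dominate $\psi_3$, since $\frac12\psi_2+\psi_3=(1-\cos\omega)(1-4\sin\omega)$ takes negative values. The block $\psi_1$ closes the gap: it is free for $T$, so its coefficient $C$ may be as large as we like. The critical angle is essential here. With an angle $\vartheta\in[0,\theta)$ in place of $\theta$ the value in Lemma~\ref{lem:modelT} would be $(p/\kappa)\sin(\theta-\vartheta)>0$, and a large $C$ would destroy the negative sign. The price is that, by \eqref{eq:square}, $\psi_1$ controls only one real direction $\xi$ of the increments. We now see that this suffices.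

\subsection*{The shift}
The following summation by parts will be used in the model and again in Section~\ref{sec:S}.

\begin{lemma}\label{lem:parts}
Let $f\in\ell_p(\mathbb Z)$, $\varphi\in\ell_{p'}(\mathbb Z)$ and $m\ge1$. Then
\begin{align*}
\sum_n\big((2-S^m-S^{-m})f\big)_n\,\overline{\varphi_n}&=\sum_n(f_{n+m}-f_n)\,\overline{(\varphi_{n+m}-\varphi_n)},\\
\sum_n\big(\psi_3(S)f\big)_n\,\overline{\varphi_n}&=\sum_n i\,(f_{n+1}-f_{n-1})\,\overline{(\varphi_{n-1}-2\varphi_n+\varphi_{n+1})}.
\end{align*}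
\end{lemma}

\begin{proof}
Let $\langle f,\varphi\rangle=\sum_nf_n\overline{\varphi_n}$, which converges absolutely by H\"older's inequality; then $\langle S^jf,\varphi\rangle=\langle f,S^{-j}\varphi\rangle$. As $2-S^m-S^{-m}=(S^m-1)(S^{-m}-1)$, the first sum is $\langle(S^{-m}-1)f,(S^{-m}-1)\varphi\rangle$. By the factorization in \eqref{eq:psi}, the second is $i\langle(S^{-1}-S)f,(S-2+S^{-1})\varphi\rangle$.
\end{proof}

Let $h$ be finitely supported, and put $u_n=h_{n-1}-h_n$, $v_n=h_{n+1}-h_n$, $\sigma_n=u_n+v_n$, $\tau_n=v_n-u_n=h_{n+1}-h_{n-1}$. Lemma~\ref{lem:parts} with $\varphi_n=Lh_n$, together with \eqref{eq:square}, gives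
\[
[\psi_1(S)h,h]=\frac{p-2}p\sum_n\xi(\tau_n)^2,\qquad[\psi_2(S)h,h]=\sum_nQ(v_n),\qquad[\psi_3(S)h,h]=\sum_n[i\tau_n,\sigma_n].
\]
The term $[i\tau,\sigma]=\tau_{\mathrm r}\sigma_{\mathrm i}-\kappa^2\tau_{\mathrm i}\sigma_{\mathrm r}$ does not vanish on the line $\xi(\tau)=0$, so term by term it is not controlled by $\xi(\tau)^2$ and a small multiple of $Q(u)+Q(v)$. But we may add expressions that telescope. We have $\sigma_{\mathrm r}\tau_{\mathrm r}=v_{\mathrm r}^2-u_{\mathrm r}^2$ and $\sigma_{\mathrm i}\tau_{\mathrm i}=v_{\mathrm i}^2-u_{\mathrm i}^2$, and both sum to zero over $n$ because $u_{n+1}=-v_n$. On the line $\tau_{\mathrm i}=-\kappa\tau_{\mathrm r}$,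
\[
[i\tau,\sigma]+a\,\sigma_{\mathrm r}\tau_{\mathrm r}+b\,\sigma_{\mathrm i}\tau_{\mathrm i}=\tau_{\mathrm r}\big((\kappa^3+a)\sigma_{\mathrm r}+(1-b\kappa)\sigma_{\mathrm i}\big),
\]
which vanishes for $a=-\kappa^3$, $b=1/\kappa$. This leads to the form $R(u)=-\kappa^3u_{\mathrm r}^2+\kappa^{-1}u_{\mathrm i}^2$.

\begin{lemma}\label{lem:identity}
Let $u,v\in\mathbb C$, $\sigma=u+v$, $\tau=v-u$ and $\gamma^2=\kappa^2+\kappa^{-2}$. Then
\[
[i\tau,\sigma]+R(v)-R(u)=\xi(\tau)\,\eta(\sigma),\qquad\eta(\sigma)=\kappa^{-1}\sigma_{\mathrm i}-\kappa^2\sigma_{\mathrm r},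
\]
and for every $\alpha>0$,
\[
|\xi(\tau)\,\eta(\sigma)|\le\alpha\big(Q(u)+Q(v)\big)+\frac{\gamma^2}{2\alpha}\,\xi(\tau)^2 .
\]
\end{lemma}

\begin{proof}
The left side of the identity is
\[
\tau_{\mathrm r}\sigma_{\mathrm i}-\kappa^2\tau_{\mathrm i}\sigma_{\mathrm r}-\kappa^3\sigma_{\mathrm r}\tau_{\mathrm r}+\kappa^{-1}\sigma_{\mathrm i}\tau_{\mathrm i}=\kappa^{-1}\sigma_{\mathrm i}\,\xi(\tau)-\kappa^2\sigma_{\mathrm r}\,\xi(\tau).
\]
The Cauchy--Schwarz inequality, applied to $\eta(\sigma)=\kappa^{-1}\sigma_{\mathrm i}-\kappa\cdot\kappa\sigma_{\mathrm r}$, gives $\eta(\sigma)^2\le\gamma^2Q(\sigma)\le2\gamma^2(Q(u)+Q(v))$. Now use $XY\le\alpha X^2+Y^2/(4\alpha)$ with $X^2=Q(u)+Q(v)$ and $Y=\sqrt2\,\gamma|\xi(\tau)|$.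
\end{proof}

The computations so far are summarized in the following table.
\[
\begin{array}{c|c|c}
 & [\psi_j(T)h_2,h_2] & [\psi_j(S)h,h]\\[2pt] \hline
\psi_1 & 0 & \frac{p-2}p\sum_n\xi(\tau_n)^2\\[2pt]
\psi_2 & 2 & \sum_nQ(v_n)\\[2pt]
\psi_3 & -(\kappa+\kappa^{-1}) & \sum_n\xi(\tau_n)\,\eta(\sigma_n)
\end{array}
\]
Take $\alpha=\frac14$ in Lemma~\ref{lem:identity} and note that $\sum_n(Q(u_n)+Q(v_n))=2\sum_nQ(v_n)$. Then
\[
[\psi(S)h,h]\ge\Big(C\,\frac{p-2}p-2\gamma^2\Big)\sum_n\xi(\tau_n)^2\ge0\qquad\text{if } C\ge\frac{2p\gamma^2}{p-2},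
\]
while $[\psi(T)h_2,h_2]\le-1$. This solves the model. The telescoping used that the shift preserves sums of squares of real parts and of imaginary parts \emph{separately}; in contrast, $T^2$ carries the imaginary function $h_0$ to the real function $h_2$.

\begin{example}
Let $p=5$. Then $\kappa=2$, $\lambda=-i/2$, $e^{i\theta}=(3+4i)/5$ and $Q(u)=4u_{\mathrm r}^2+u_{\mathrm i}^2$. The orbit $T^jh_0$, $0\le j\le4$, is $i\varepsilon_1,\ i\varepsilon_2,\ \frac12\varepsilon_1,\ \frac12\varepsilon_2,\ -\frac i4\varepsilon_1$, with $Q$-values $1,1,1,1,\frac1{16}$. On $M$ the operator $\psi_1(T)$ is multiplication by $\frac{3-4i}5\big(2-\frac32i\big)=-\frac52i$, and $[\psi(T)h_2,h_2]=-\frac32$. Since $\gamma^2=\frac{17}4$, the model inequality $[\psi(S)h,h]\ge0$ holds for $C\ge\frac{85}6$. (The constant for the actual problem is obtained in Lemma~\ref{lem:three} by compactness.)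
\end{example}

\begin{remark}
The hypothesis $p\ne2$ enters through the factor $(p-2)/p$ in \eqref{eq:square}. At $z=i$ one has $\operatorname{Re}\psi(i)=4C(p-2)/p-3$, so $\|q(S)\|\le1$ forces $C\ge\frac{3p}{4(p-2)}$. The constant must blow up as $p\to2$, and for $p=2$ no $C$ works, as von Neumann's inequality requires.
\end{remark}

For $T$ the model is all that is needed, because one test function near $1$ suffices. For $S$ we must treat all $f\in\ell_p(\mathbb Z)$, including sequences whose neighboring entries are far apart.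

\section{The contraction on four points}\label{sec:T}

On the two-point space $\{\pm1\}$, with coordinate $\varepsilon$ and uniform probability measure, let $B_\lambda(x+y\varepsilon)=x+\lambda y\varepsilon$ for $x,y\in\mathbb C$. Equivalently $(B_\lambda f)(\varepsilon)=\frac{1+\lambda}2f(\varepsilon)+\frac{1-\lambda}2f(-\varepsilon)$, so the matrix of $B_\lambda$ is symmetric, and $B_\lambda B_{\lambda'}=B_{\lambda\lambda'}$. We use duality in the following form: for a matrix $A$ acting on functions on a finite set with uniform or counting measure, $\|A\|_{L_r\to L_s}=\|A^{\mathsf t}\|_{L_{s'}\to L_{r'}}$, where $A^{\mathsf t}$ is the transpose.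

The inequality $Q(\lambda u)\le Q(u)$ of Section~\ref{sec:model} says that $B_\lambda$ does not increase the $L_p$-norm to second order at $1$. For a global bound we pass through $L_2$, where the rotation by $-i$ is harmless, and pay the factor $1/\kappa$ to return to $L_p$.

\begin{lemma}[Bonami's two-point inequality]\label{lem:bonami}
$\|B_{1/\kappa}\|_{L_2\to L_p}\le1$.
\end{lemma}

\begin{proof}
Let $r=p'\in(1,2)$; then $\kappa^{-2}=r-1$. By duality and symmetry it suffices to show $\|B_{1/\kappa}f\|_2\le\|f\|_r$. The matrix entries $(1\pm\kappa^{-1})/2$ are nonnegative, so $|B_{1/\kappa}f|\le B_{1/\kappa}|f|$, and we may assume $f\ge0$, $f\neq0$. Then $f=x+y\varepsilon$ with real $x,y$ and $|y|\le x$; after scaling, $x=1$ and $|y|\le1$. We have $\|B_{1/\kappa}f\|_2^2=1+(r-1)y^2$. For $m\ge1$ the binomial coefficient $\binom r{2m}$ is positive, because its numerator $r(r-1)\cdots(r-2m+1)$ has two positive and $2m-2$ negative factors. Hence for $|y|<1$, and by continuity for $|y|=1$,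
\[
\|f\|_r^r=\tfrac12\big((1+y)^r+(1-y)^r\big)=\sum_{m\ge0}\binom r{2m}y^{2m}\ge1+\frac r2(r-1)y^2\ge\big(1+(r-1)y^2\big)^{r/2}.
\]
The last step is Bernoulli's inequality $(1+a)^{\rho}\le1+\rho a$ for $a\ge0$, $0\le\rho\le1$.
\end{proof}

\begin{proposition}\label{prop:contraction}
For $\lambda=-i/\sqrt{p-1}$ the operator $T_\lambda$ is a contraction on $\ell_r^4$ for every $r\in[p',p]$.
\end{proposition}

\begin{proof}
Since $\|x+y\varepsilon\|_2^2=|x|^2+|y|^2$, the operator $B_{-i}$ is an isometry of $L_2$. On a probability space $\|\cdot\|_r$ increases with $r$. So for $r\in[2,p]$, Lemma~\ref{lem:bonami} gives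
\[
\|B_\lambda f\|_r\le\|B_{1/\kappa}B_{-i}f\|_p\le\|B_{-i}f\|_2=\|f\|_2\le\|f\|_r .
\]
By duality and symmetry $B_\lambda$ is also a contraction on $L_{r'}$, hence on $L_r$ for all $r\in[p',p]$. By \eqref{eq:T}, $T_\lambda$ first swaps the two coordinates, which is an isometry, and then applies $B_\lambda$ in the variable $\varepsilon_1$ for each fixed $\varepsilon_2$. Summing $\sum_{\varepsilon_1}|B_\lambda g|^r\le\sum_{\varepsilon_1}|g|^r$ over the two values of $\varepsilon_2$ shows that the second step is a contraction.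
\end{proof}

\begin{proposition}\label{prop:lower}
For every real $C$ and every $t>0$, the polynomial $q(z)=z^2(1-t\psi(z))$ satisfies $\|q(T)\|_{\mathcal B(\ell_p^4)}>1$.
\end{proposition}

\begin{proof}
Every $h\in M$ has $\mathbb Eh=0$, so \eqref{eq:expansion} gives
\begin{equation}\label{eq:norm-expansion}
\mathbb E|1+\delta h|^p=1+\frac p2\,\delta^2Q(h)+O(\delta^3)\qquad(\delta\to0).
\end{equation}
Let $v=\psi(T)h_2\in M$. Then $q(T)h_0=h_2-tv\in M$, and by Lemma~\ref{lem:modelT}
\[
Q(q(T)h_0)=Q(h_2)-2t\,[v,h_2]+t^2Q(v)\ge1+2t>1=Q(h_0).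
\]
As $\psi(1)=0$ we have $q(T)1=q(1)1=1$, so $q(T)(1+\delta h_0)=1+\delta\,q(T)h_0$. By \eqref{eq:norm-expansion}, $\|q(T)(1+\delta h_0)\|_p>\|1+\delta h_0\|_p$ for small $\delta>0$.
\end{proof}

\section{Two pointwise inequalities}\label{sec:pointwise}

Lemma~\ref{lem:parts} with $\varphi_n=J(f_n)$ will express $\mathcal A(f)$ through the functions
\begin{align*}
G_\vartheta(x,y)&=\operatorname{Re}\,e^{-i\vartheta}(x-y)\overline{(Jx-Jy)}\qquad(\vartheta\in\{0,\theta\}),\\
N(x,y,z)&=\operatorname{Re}\,i(z-x)\overline{(Jx-2Jy+Jz)},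
\end{align*}
which are the nonlinear versions of $Q$, $\frac{p-2}p\xi^2$ and $[i\tau,\sigma]$. We also need a nonlinear version of the telescoping term: a symmetric function $\Lambda(x,y)$ whose quadratic part at $(1,1+v)$ is $R(v)$. Two natural symmetric functions are available. By \eqref{eq:L}, $G_0(1,1+v)=\kappa^2v_{\mathrm r}^2+v_{\mathrm i}^2+O(|v|^3)$, and $(|1+v|^{p/2}-1)^2=\frac{p^2}4v_{\mathrm r}^2+O(|v|^3)$. The combination
\[
\Lambda(x,y)=\frac1\kappa\,G_0(x,y)-\frac{4\kappa}p\big(|x|^{p/2}-|y|^{p/2}\big)^2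
\]
satisfies
\begin{equation}\label{eq:Lambda}
\Lambda(1,1+v)=(\kappa-\kappa p)v_{\mathrm r}^2+\kappa^{-1}v_{\mathrm i}^2+O(|v|^3)=R(v)+O(|v|^3).
\end{equation}
Finally put
\[
F(x,y,z)=G_0(x,y)+G_0(y,z),\qquad\Phi(x,y,z)=N(x,y,z)+\Lambda(y,z)-\Lambda(x,y).
\]
All these functions are continuous and \emph{$p$-homogeneous}: multiplying all variables by $c\in\mathbb C$ multiplies the value by $|c|^p$, because $J(cw)=|c|^{p-2}cJ(w)$. The functions $G_0,G_\theta,\Lambda$ are symmetric.

The form $\xi^2$ vanishes on a whole line. The first lemma shows that its nonlinear version $G_\theta$ vanishes only on the diagonal: along the segment from $y$ to $x$ the degenerate direction cannot stay aligned with $x-y$.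

\begin{lemma}\label{lem:pair}
\begin{enumerate}
\item[(i)] $G_\theta(x,y)\ge0$, with equality only if $x=y$.
\item[(ii)] There is $c_p>0$ such that $G_0(x,y)\ge c_p(|x|+|y|)^{p-2}|x-y|^2$ for all $x,y\in\mathbb C$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $h=x-y\ne0$ and $w_s=y+sh$ for $s\in[0,1]$; then $w_s=0$ for at most one $s$. For the other $s$ put $g_s=h\overline{w_s}/|w_s|$. Since $J$ is $C^1$, \eqref{eq:DJ} gives
\[
(x-y)\overline{(Jx-Jy)}=\int_0^1h\,\overline{DJ(w_s)h}\,ds=\int_0^1|w_s|^{p-2}g_s\overline{Lg_s}\,ds .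
\]

(i) By \eqref{eq:square}, $G_\theta(x,y)=\frac{p-2}p\int_0^1|w_s|^{p-2}\xi(g_s)^2\,ds$. Here $|w_s|\,\xi(g_s)=\xi(h\overline{w_s})=\xi(h\bar y+s|h|^2)=\xi(h\bar y)+\kappa|h|^2s$ is an affine function of $s$ with nonzero slope, so it vanishes for at most one $s$. The integrand is positive for all but at most two values of $s$, and $G_\theta(x,y)>0$.

(ii) As $Q(g_s)\ge|g_s|^2=|h|^2$, we get $G_0(x,y)\ge|x-y|^2I(x,y)$ with $I(x,y)=\int_0^1|y+s(x-y)|^{p-2}\,ds$; this also holds for $x=y$. The function $I$ is continuous, positively homogeneous of degree $p-2$, and positive for $(x,y)\ne(0,0)$. Let $c_p$ be its minimum on the compact set $|x|+|y|=1$.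
\end{proof}

The second lemma is the nonlinear form of Lemma~\ref{lem:identity}. Near the diagonal $x=y=z$ all three functions vanish to second order, and the inequality is decided by the quadratic model. Away from it a compactness argument works, because $\Phi$ vanishes wherever $G_\theta(x,z)$ does.

\begin{lemma}\label{lem:three}
For every $\alpha>0$ there is $C>0$ such that
\[
|\Phi(x,y,z)|\le\alpha F(x,y,z)+C\,G_\theta(x,z)\qquad\text{for all }x,y,z\in\mathbb C .
\]
\end{lemma}

\begin{proof}
\emph{Near the diagonal.} Let $y=1$, $x=1+u$, $z=1+v$, and put $\varrho=|u|+|v|\le\frac12$, $\sigma=u+v$, $\tau=v-u$. The implied constants below depend only on $p$. By \eqref{eq:L}, $Jx-2Jy+Jz=L\sigma+O(\varrho^2)$ and $Jz-Jx=L\tau+O(\varrho^2)$. Hence, by \eqref{eq:square}, \eqref{eq:Lambda}, the symmetry of $\Lambda$ and Lemma~\ref{lem:identity},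
\begin{align*}
\Phi&=[i\tau,\sigma]+R(v)-R(u)+O(\varrho^3)=\xi(\tau)\eta(\sigma)+O(\varrho^3),\\
F&=Q(u)+Q(v)+O(\varrho^3),\qquad G_\theta(x,z)=\frac{p-2}p\,\xi(\tau)^2+O(\varrho^3).
\end{align*}
Let $C_0=\dfrac{p\gamma^2}{(p-2)\alpha}$. The inequality of Lemma~\ref{lem:identity} with $\alpha/2$ in place of $\alpha$ gives a constant $K=K(p,\alpha)$ with
\[
\alpha F+C_0G_\theta(x,z)-|\Phi|\ge\frac\alpha2\big(Q(u)+Q(v)\big)-K\varrho^3\ge\frac\alpha4\varrho^2-K\varrho^3,
\]
where we used $Q(u)+Q(v)\ge|u|^2+|v|^2\ge\varrho^2/2$. The right side is nonnegative for $\varrho<r_0=\min\{\frac12,\frac\alpha{4K}\}$. Dividing all variables by $y$ and using $p$-homogeneity, we obtain the claim with the constant $C_0$ on the open cone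
\[
\mathcal U=\{(x,y,z):y\ne0,\ |x-y|+|z-y|<r_0|y|\},
\]
which contains all points $(x,x,x)$ with $x\ne0$.

\emph{Away from the diagonal.} Let $\mathcal K$ be the compact set $\{|x|^p+|y|^p+|z|^p=1\}\setminus\mathcal U$. Suppose that no constant works on $\mathcal K$. Then for each $m\ge1$ there is a point of $\mathcal K$ at which $|\Phi|>\alpha F+mG_\theta(x,z)$. Since $F\ge0$ and $\Phi$ is bounded on $\mathcal K$, the values of $G_\theta(x,z)$ at these points tend to $0$. A limit point $(x,y,z)\in\mathcal K$ satisfies $G_\theta(x,z)=0$ and $|\Phi|\ge\alpha F$. Lemma~\ref{lem:pair}(i) gives $x=z$. Then $N(x,y,x)=0$ and $\Lambda(y,x)=\Lambda(x,y)$, so $\Phi=0$ and therefore $F=0$. Lemma~\ref{lem:pair}(ii) gives $x=y=z$, and this common value is nonzero. So the point lies in $\mathcal U$, a contradiction. Thus some constant $C_1$ works on $\mathcal K$.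

Since $G_\theta\ge0$, the constant $C=\max\{C_0,C_1\}$ works on the whole sphere, and by homogeneity everywhere.
\end{proof}

\section{The bound for the shift}\label{sec:S}

Fix $C$ as in Lemma~\ref{lem:three} for $\alpha=\frac18$; any larger $C$ would do as well. For $f\in\ell_p(\mathbb Z)$ define the energy
\[
\mathcal E(f)=\sum_nG_0(f_n,f_{n+1})\ge0 .
\]
A continuous $p$-homogeneous function of $(x,y,z)$ is bounded by a multiple of $|x|^p+|y|^p+|z|^p$. So this sum and all sums below converge absolutely and may be rearranged.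

\begin{lemma}\label{lem:coercive}
For all $f\in\ell_p(\mathbb Z)$ the quantity \eqref{eq:A} satisfies $\mathcal A(f)\ge\frac14\mathcal E(f)$.
\end{lemma}

\begin{proof}
The sequence $\varphi_n=J(f_n)$ lies in $\ell_{p'}(\mathbb Z)$, since $|\varphi_n|^{p'}=|f_n|^p$. By Lemma~\ref{lem:parts},
\[
\mathcal A(f)=C\sum_nG_\theta(f_{n-1},f_{n+1})+\tfrac12\mathcal E(f)+\sum_nN(f_{n-1},f_n,f_{n+1}).
\]
Write $\Phi_n,F_n$ for the values of $\Phi,F$ at $(f_{n-1},f_n,f_{n+1})$. We have $\sum_n\big(\Lambda(f_n,f_{n+1})-\Lambda(f_{n-1},f_n)\big)=0$ and $\sum_nF_n=2\mathcal E(f)$. Hence, by Lemma~\ref{lem:three},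
\[
\mathcal A(f)=\sum_n\Big(\Phi_n+C\,G_\theta(f_{n-1},f_{n+1})+\tfrac14F_n\Big)\ge\Big(\tfrac14-\tfrac18\Big)\sum_nF_n=\tfrac14\mathcal E(f).\qedhere
\]
\end{proof}

For slowly varying $f$ the energy is much smaller than $\|f\|_p^p$, so an error term $O(t^2\|f\|_p^p)$ could not be absorbed by the gain $t\,\mathcal E(f)$. The second-order term of \eqref{eq:taylor} must be bounded by the energy itself. This is possible because $\psi(1)=0$ makes $\psi(S)f$ a combination of increments of $f$.

\begin{lemma}\label{lem:second}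
There is $K$, depending only on $p$ and $C$, such that for all $f\in\ell_p(\mathbb Z)$, $g=\psi(S)f$ and $0<t\le1$,
\[
\sum_n|g_n|^2\big(|f_n|+t|g_n|\big)^{p-2}\le K\,\mathcal E(f).
\]
\end{lemma}

\begin{proof}
Let $\psi(z)=\sum_{|j|\le2}b_jz^j$, $A=\sum_j|b_j|$ and $\Delta_m=f_{m+1}-f_m$. Fix $n$, and choose $m=m(n)\in\{n-2,\dots,n+1\}$ with $|\Delta_m|$ maximal. Then $|f_{n-j}-f_n|\le2|\Delta_m|$ for $|j|\le2$, and in particular $|f_n|\le|f_m|+2|\Delta_m|$. Since $\sum_jb_j=0$, we have $g_n=\sum_jb_j(f_{n-j}-f_n)$, so $|g_n|\le2A|\Delta_m|$. Using $|\Delta_m|\le|f_m|+|f_{m+1}|$,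
\[
|f_n|+t|g_n|\le|f_m|+2(1+A)|\Delta_m|\le(3+2A)\big(|f_m|+|f_{m+1}|\big).
\]
By Lemma~\ref{lem:pair}(ii) the $n$th term of the sum is at most $4A^2(3+2A)^{p-2}c_p^{-1}G_0(f_m,f_{m+1})$. Each $m$ equals $m(n)$ for at most four values of $n$, so $K=16A^2(3+2A)^{p-2}c_p^{-1}$ works.
\end{proof}

\begin{proposition}\label{prop:upper}
For all sufficiently small $t>0$ the polynomial $q(z)=z^2(1-t\psi(z))$ satisfies $\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}\le1$.
\end{proposition}

\begin{proof}
Apply \eqref{eq:taylor} with $a=f_n$, $b=-tg_n$, $g=\psi(S)f$, and sum over $n$. Lemmas~\ref{lem:coercive} and~\ref{lem:second} give, for $0<t\le1$,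
\[
\|(1-t\psi(S))f\|_p^p\le\|f\|_p^p-\frac{pt}4\,\mathcal E(f)+\frac{p(p-1)}2\,Kt^2\,\mathcal E(f),
\]
which is at most $\|f\|_p^p$ if also $t\le\frac1{2(p-1)K}$. Since $S^2$ is an isometry, $\|q(S)f\|_p\le\|f\|_p$.
\end{proof}

In fact $\|q(S)\|=1$, since $q(1)=1$ and Lemma~\ref{lem:isometry} applies.

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p>2$, and take $C$ and $t$ as in Section~\ref{sec:S}. The function $q(z)=z^2(1-t\psi(z))$ is a polynomial of degree at most $4$. By Propositions~\ref{prop:contraction}, \ref{prop:lower} and~\ref{prop:upper}, $T$ is a contraction on $\ell_p^4$ and $\|q(T)\|>1\ge\|q(S)\|$.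

Let $1<p<2$. Then $p'>2$; take $T$ and $q$ as above for the exponent $p'$. By duality the transpose $T^{\mathsf t}$ is a contraction on $\ell_p^4$, and since $q(T^{\mathsf t})=q(T)^{\mathsf t}$ we have $\|q(T^{\mathsf t})\|_{\mathcal B(\ell_p^4)}=\|q(T)\|_{\mathcal B(\ell_{p'}^4)}$. With respect to the bilinear pairing $\sum_nf_n\varphi_n$ between $\ell_p(\mathbb Z)$ and its dual $\ell_{p'}(\mathbb Z)$, the adjoint of $q(S)$ is $q(S^{-1})$. The reflection $(f_n)\mapsto(f_{-n})$ is an isometry that conjugates $S^{-1}$ to $S$. Therefore $\|q(S)\|_{\mathcal B(\ell_p(\mathbb Z))}=\|q(S)\|_{\mathcal B(\ell_{p'}(\mathbb Z))}$, and the strict inequality for $(T,p')$ becomes the strict inequality for $(T^{\mathsf t},p)$.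
\end{proof}

Corollary~\ref{cor:iff} follows from Theorem~\ref{thm:main} and the positive cases $p\in\{1,2,\infty\}$ discussed in Section~\ref{sec:intro}.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Let $T,q$ be as in Theorem~\ref{thm:main}. The map $\rho\mapsto\|q(\rho T)\|$ is continuous, so for $\rho\in(0,1)$ close to $1$ the operator $T_1=\rho T$ on $\ell_p^4$ satisfies $\|T_1\|<1$ and $\|q(T_1)\|>\|q(S)\|$. We transport $T_1$ to $L_p(\Omega,\mu)$ through a contractively complemented copy of $\ell_p^4$.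

First, there are four disjoint measurable sets of finite positive measure. Suppose not, and let $A_1,\dots,A_m$ be a disjoint family of such sets of maximal cardinality $m\le3$ (possibly $m=0$). Let $E$ be any set of finite measure. By maximality $E\setminus\bigcup_kA_k$ is null, and for each $k$ one of the sets $A_k\cap E$, $A_k\setminus E$ is null, since otherwise a family of $m+1$ sets would exist. So $1_E$ agrees almost everywhere with a sum of some of the $1_{A_k}$. The indicators of sets of finite measure span a dense subspace of $L_p$ because $p<\infty$, and a finite-dimensional subspace is closed. Hence $\dim L_p\le3$, contrary to the hypothesis.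

Let $A_1,\dots,A_4$ be such sets, and define $\iota\colon\ell_p^4\to L_p$ and $P\colon L_p\to\ell_p^4$ by
\[
\iota x=\sum_{k=1}^4x_k\,\mu(A_k)^{-1/p}1_{A_k},\qquad(Pf)_k=\mu(A_k)^{1/p-1}\int_{A_k}f\,d\mu .
\]
Then $\iota$ is an isometry and $P\iota=I$. H\"older's inequality gives $|\int_{A_k}f\,d\mu|^p\le\mu(A_k)^{p-1}\int_{A_k}|f|^p\,d\mu$, that is, $|(Pf)_k|^p\le\int_{A_k}|f|^p\,d\mu$, so $P$ is a contraction. Let $T'=\iota T_1P$. Then $\|T'\|\le\|T_1\|<1$. From $T'\iota=\iota T_1$ we get $q(T')\iota=\iota q(T_1)$, and hence $\|q(T')\|\ge\|q(T_1)\|>\|q(S)\|$.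
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
Let $s>2$ and let $q$ be the polynomial of Theorem~\ref{thm:main} for the exponent $s$. The inequality
\[
\|q(T_\lambda)\|_{\mathcal B(\ell_s^4)}>\|q(S)\|_{\mathcal B(\ell_s(\mathbb Z))}
\]
holds at $\lambda=-i/\sqrt{s-1}$. By \eqref{eq:T} the matrix $T_\lambda$ depends continuously on $\lambda$, so the inequality persists at $\lambda=-i/\sqrt{p-1}$ for some $p>s$ close to $s$. For this $\lambda$, Proposition~\ref{prop:contraction} shows that $T_\lambda$ is a contraction on $\ell_r^4$ for all $r\in[p',p]$.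
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ulm}
Universit\"at Ulm, \texttt{http://nbn-resolving.org/urn:nbn:de:bsz:289-vts-93519}.

\end{thebibliography}
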